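# Products of two self-adjoint operators and the missing square root on the circle

## 1. A two-by-two matrix with a phase

Fix real numbers $\beta\ne 0$ and $\alpha$, put $z=e^{i\alpha}$ and $j=e^{-i\alpha/2}$, and consider
$$T=\begin{pmatrix}\beta&0\\ j&\beta\end{pmatrix},\qquad T^*=\begin{pmatrix}\beta&\bar j\\ 0&\beta\end{pmatrix},\qquad S=\begin{pmatrix}0&z\\ 1&0\end{pmatrix}.$$
We multiply out:
$$TS=\begin{pmatrix}0&\beta z\\ \beta& jz\end{pmatrix},\qquad ST^*=\begin{pmatrix}0&z\beta\\ \beta&\bar j\end{pmatrix}.$$
Since $jz=e^{i\alpha/2}=\bar j$, the two products agree, so $T^*=S^{-1}TS$, and $T$ is similar to its adjoint. The matrix $S$ is not self-adjoint unless $z=1$. Let us repair this by multiplying $S$ by a scalar $f$, which does not disturb the equation $TS=ST^*$. The matrix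
$$fS=\begin{pmatrix}0&fz\\ f&0\end{pmatrix}$$
is self-adjoint exactly when $zf=\bar f$. For $|f|=1$ this says $f^2=\bar z$, so $f$ must be a square root of $\bar z$. We take $f=j$ and get
$$X=\begin{pmatrix}0&\bar j\\ j&0\end{pmatrix},\qquad X=X^*=X^{-1},\qquad TX=XT^*.$$
A self-adjoint solution $X$ gives a factorization: put
$$Y=X^{-1}T=\begin{pmatrix}0&\bar j\\ j&0\end{pmatrix}\begin{pmatrix}\beta&0\\ j&\beta\end{pmatrix}=\begin{pmatrix}1&\beta\bar j\\ \beta j&0\end{pmatrix},$$
which is self-adjoint, and $T=XY$. So the invertible matrix $T$ is a product of two self-adjoint matrices.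

Now let $\alpha$ run once around the circle. The matrix $S$ returns to itself, but the repaired matrix $X$ comes back as $-X$, because there is no continuous square root of $\bar z$ on the whole circle. For one matrix this does no harm. If an operator on an infinite-dimensional space could hold all these matrices together, in such a way that the choice of $f$ is forced to be continuous, it would be similar to its adjoint and the repair would be impossible.

Here is the general question. Let $H$ be a complex Hilbert space. Operators are bounded and linear, inner products are linear in the first variable, $\mathbb T$ is the unit circle, $\sigma(\cdot)$ is the spectrum, and $\{T\}'$ is the commutant of $T$, that is, the set of operators commuting with $T$.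

**Definition.** An operator $T$ on $H$ is a product of two self-adjoint operators if $T=XY$ with bounded self-adjoint $X,Y$ on $H$. Operators $T$ and $R$ are similar if $R=S^{-1}TS$ for some invertible operator $S$.

In dimension one, $T$ is a number $\tau$. It is a product of two self-adjoint operators exactly when $\tau$ is real, and it is similar to its adjoint exactly when $\tau=\bar\tau$, which is the same condition. In dimension two, $T=\operatorname{diag}(i,-i)$ is similar to $T^*$ through the swap $X=\begin{pmatrix}0&1\\1&0\end{pmatrix}$, and $T=XY$ with the self-adjoint matrix $Y=XT=\begin{pmatrix}0&-i\\ i&0\end{pmatrix}$.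

The problem comes from "Products Of Self-Adjoint Operators" (https://projecteuclid.org/download/pdf_1/euclid.mmj/1029000220). Two facts are quoted there as known. If $\dim H<\infty$, an operator is a product of two self-adjoint operators if and only if it is similar to its adjoint. For arbitrary $H$, an invertible product of two self-adjoint operators is similar to its adjoint. The problem is to prove or disprove the following.

**Conjecture.** An invertible operator $T$ is a product of two self-adjoint operators if and only if $T$ is similar to $T^*$.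

We shall show that the "if" part fails on every infinite-dimensional Hilbert space, and the reason is the square root above.

## 2. Self-adjoint intertwiners and the averaging trick

The computation of Section 1 works in general and turns the factorization into one linear equation.

**Lemma 1.** Let $T$ be invertible. Then $T$ is a product of two self-adjoint operators if and only if there is a self-adjoint invertible $X$ with $TX=XT^*$.

*Proof.* Let $T=XY$ with $X,Y$ self-adjoint. Since $T$ is surjective, so is $X$. As $X$ is self-adjoint, $\ker X=(\operatorname{ran}X)^\perp=\{0\}$, so $X$ is a bounded bijection and hence invertible. From $T^*=YX$ we get $TX=XYX=XT^*$.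

Conversely, let $X$ be self-adjoint and invertible with $TX=XT^*$. Then $X^{-1}T=T^*X^{-1}$. Put $Y=X^{-1}T$. We have $Y^*=T^*X^{-1}=X^{-1}T=Y$ and $T=XY$. $\square$

In particular, if an invertible $T$ is such a product, then $T^*=X^{-1}TX$. This is the quoted "only if" part.

Suppose now that $T$ is similar to $T^*$, so $TS=ST^*$ with $S$ invertible. We want a self-adjoint solution. Taking adjoints in $TS=ST^*$ gives $S^*T^*=TS^*$, so $S^*$ is also a solution, and the sum $S+S^*$ is a self-adjoint one. It may fail to be invertible: in Section 1 with $z=-1$ it is $0$. But we may first rotate $S$ by a phase. How far this goes is a theorem.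

**Theorem 2.** An invertible $T$ is a product of two self-adjoint operators if and only if there is an invertible $S$ with $T^*=S^{-1}TS$ and $\sigma(S^*S^{-1})\not\supset\mathbb T$.

*Proof.* If $T$ is such a product, take $S=X$ from Lemma 1. Then $S^*S^{-1}=I$, whose spectrum does not contain $\mathbb T$.

Conversely, let $TS=ST^*$, so that also $TS^*=S^*T^*$. For real $\theta$ put
$$X_\theta=e^{i\theta}S+e^{-i\theta}S^*=e^{-i\theta}\bigl(e^{2i\theta}I+S^*S^{-1}\bigr)S.$$
This operator is self-adjoint and satisfies $TX_\theta=X_\theta T^*$. By the last expression it is invertible when $-e^{2i\theta}\notin\sigma(S^*S^{-1})$. As $\theta$ varies, $-e^{2i\theta}$ runs through all of $\mathbb T$, so some $\theta$ works by hypothesis. Lemma 1 finishes the proof. $\square$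

If $\dim H<\infty$, the spectrum of $S^*S^{-1}$ is finite and the condition holds for every $S$. So Theorem 2 contains the finite-dimensional equivalence for invertible operators. In infinite dimensions the averaging stops at one exact point: the spectrum of $S^*S^{-1}$ may contain the whole circle, and then no $X_\theta$ is invertible. A counterexample must be an operator for which this happens for every choice of $S$.

## 3. All phases at once on $L^2$, and why a jump helps

Let us put the matrices of Section 1 together in the most direct way. Let $c(e^{i\theta})=\cos\theta$, let $j(e^{i\theta})=e^{-i\theta/2}$ for $0\le\theta<2\pi$, and on $L^2(\mathbb T)\oplus L^2(\mathbb T)$ let $T$ and $S$ be multiplication by the matrix functions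
$$\begin{pmatrix}2+c&0\\ j&2+c\end{pmatrix}\qquad\text{and}\qquad\begin{pmatrix}0&z\\ 1&0\end{pmatrix}.$$
At each point this is Section 1 with $\beta=2+c$, so $TS=ST^*$. Here $S^*$ and $S^{-1}$ are both multiplication by $\begin{pmatrix}0&1\\ \bar z&0\end{pmatrix}$, and $S^*S^{-1}$ is multiplication by $\bar z$ on both components, with spectrum $\mathbb T$. So averaging fails for this $S$.

Still, $T$ is a product of two self-adjoint operators. Multiplication by $\begin{pmatrix}0&\bar j\\ j&0\end{pmatrix}$ is self-adjoint and invertible, and it satisfies $TX=XT^*$, again by Section 1 at each point. On $L^2$ the function $f=j$ is allowed to jump at $z=1$, and a square root of $\bar z$ with a jump exists.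

We therefore want a Hilbert space of functions on which only continuous functions act by multiplication. This causes a new difficulty. On such a space multiplication by the discontinuous function $j$ is not bounded either, so the lower left corner must be built differently. The way out is that the corner need not be a multiplication operator. It can be a sesquilinear form that records the phases $e^{-in/2}$ at a countable dense set of points $e^{in}$, with summable weights. Such a form is bounded with no continuity of the phases, as soon as point evaluations are bounded. But any operator commuting with the resulting $T$ must respect these phases in a continuous way, and that recreates the obstruction. The next sections carry this out.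

## 4. A Hilbert space of continuous functions

**Definition.** $W$ is the Hilbert space of functions $u=\sum_{n\in\mathbb Z}\hat u(n)z^n$ on $\mathbb T$ with
$$\|u\|^2=\sum_n(1+n^2)^{3/4}|\hat u(n)|^2<\infty .$$

The proof uses the following properties.

*Point evaluations.* The number $\kappa=\bigl(\sum_n(1+n^2)^{-3/4}\bigr)^{1/2}$ is finite, and Cauchy–Schwarz gives $\sum_n|\hat u(n)|\le\kappa\|u\|$. Thus the Fourier series converges uniformly, $W\subset C(\mathbb T)$, and $|u(p)|\le\kappa\|u\|$ for $p\in\mathbb T$. Let $k_p\in W$ be the element with $\langle u,k_p\rangle=u(p)$. Explicitly, $\hat k_p(n)=(1+n^2)^{-3/4}\bar p^{\,n}$, since $\sum_n(1+n^2)^{3/4}\hat u(n)\overline{\hat k_p(n)}=\sum_n\hat u(n)p^n$. In particular $\|k_p\|=\kappa$. The span of $\{k_p\}$ is dense, since $u\perp k_p$ for all $p$ means $u=0$. Trigonometric polynomials are dense in $W$ as well.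

*Multiplication by $z$ and by $c$.* Write $M_f$ for multiplication by $f$. From $2|n|\le n^2+1$ we get $1+(n\pm1)^2\le 3+2n^2\le3(1+n^2)$. So $M_z$ and $M_{\bar z}=M_z^{-1}$ are bounded on $W$ with norm at most $3^{3/8}$, which is less than $2$ because $27<256$. With $c(e^{i\theta})=\cos\theta$ put
$$B=M_c=\tfrac12(M_z+M_{\bar z}),\qquad \|B\|\le3^{3/8}<2 .$$

*The adjoint of $B$.* Since $c$ is real, $\langle u,B^*k_p\rangle=(Bu)(p)=c(p)u(p)$, so
$$B^*k_p=c(p)k_p .$$
In $W$ the adjoint of multiplication by a real function is not that multiplication. For instance $\langle B1,z\rangle=\frac12\langle z+\bar z,z\rangle=\frac12\,2^{3/4}$, while $\langle 1,Bz\rangle=\frac12\langle1,z^2+1\rangle=\frac12$, so $B\ne B^*$.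

*Interpolation.* For Lipschitz $u$ put $\|u\|_{H^1}^2=\sum_n(1+n^2)|\hat u(n)|^2=\frac1{2\pi}\int(|u|^2+|u'|^2)\,d\theta$, and let $\|u\|_{L^2}^2=\frac1{2\pi}\int|u|^2\,d\theta=\sum_n|\hat u(n)|^2$. Hölder's inequality with exponents $4$ and $4/3$, applied to
$$\sum_n(1+n^2)^{3/4}|\hat u(n)|^2=\sum_n\bigl(|\hat u(n)|^2\bigr)^{1/4}\bigl((1+n^2)|\hat u(n)|^2\bigr)^{3/4},$$
gives
$$\|u\|^2\le\bigl(\|u\|_{L^2}^2\bigr)^{1/4}\bigl(\|u\|_{H^1}^2\bigr)^{3/4}. \tag{1}$$
In particular Lipschitz functions belong to $W$.

If $M_f$ is bounded on $W$, then $f=M_f1\in W$ is continuous. This is what $L^2$ lacked.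

## 5. The operator $T$ and its similarity to $T^*$

Let $z_n=e^{in}$ for $n=1,2,\dots$ and $\Theta=\{z_n:n\ge1\}$. Since $\pi$ is irrational, the $z_n$ are distinct and $\Theta$ is dense in $\mathbb T$. Moreover $\pm1\notin\Theta$, and $\bar z_m\notin\Theta$ for all $m$, because $e^{i(n+m)}\ne1$ when $n+m\ge2$. Define $J$ on $W$ by
$$\langle Ju,v\rangle=\sum_{n\ge1}2^{-n}e^{-in/2}\,u(z_n)\overline{v(z_n)} .\tag{2}$$
The right side is a sesquilinear form bounded by $\kappa^2\|u\|\|v\|$, so $J$ is a bounded operator with $\|J\|\le\kappa^2$. At the point $z_n$ the form carries the phase $e^{-in/2}$, a square root of $\bar z_n$. The identity $jz=\bar j$ of Section 1 becomes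
$$JM_z=J^* .\tag{3}$$
Indeed, since $z_n=e^{in}$,
$$\langle JM_zu,v\rangle=\sum_n2^{-n}e^{in/2}u(z_n)\overline{v(z_n)}=\overline{\langle Jv,u\rangle}=\langle u,Jv\rangle=\langle J^*u,v\rangle .$$

On $W\oplus W$ put
$$L=\begin{pmatrix}B&0\\ J&B^*\end{pmatrix},\qquad T=2I+L,\qquad S=\begin{pmatrix}0&M_z\\ I&0\end{pmatrix}.$$

*$T$ is invertible.* A triangular block operator with invertible diagonal entries is invertible:
$$\begin{pmatrix}P&0\\ Q&R\end{pmatrix}^{-1}=\begin{pmatrix}P^{-1}&0\\ -R^{-1}QP^{-1}&R^{-1}\end{pmatrix}.\tag{4}$$
The diagonal entries $2+B$ and $2+B^*$ of $T$ are invertible since $\|B\|<2$.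

*$T$ is similar to $T^*$.* The operator $S$ is invertible because $M_z$ is. By (3) and $BM_z=M_zB$,
$$LS=\begin{pmatrix}0&BM_z\\ B^*&JM_z\end{pmatrix}=\begin{pmatrix}0&M_zB\\ B^*&J^*\end{pmatrix}=\begin{pmatrix}0&M_z\\ I&0\end{pmatrix}\begin{pmatrix}B^*&J^*\\ 0&B\end{pmatrix}=SL^*.$$
Hence $TS=ST^*$, that is, $T^*=S^{-1}TS$.

To show that $T$ is not a product, we need all solutions $S'$ of $TS'=S'T^*$. If $S'$ is one, then $S'S^{-1}$ commutes with $T$, because $T^*S^{-1}=S^{-1}T$ gives $TS'S^{-1}=S'T^*S^{-1}=S'S^{-1}T$. So we must find the commutant of $T$, which is that of $L$.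

## 6. Operators commuting with multiplication by the cosine

The diagonal entries of an operator commuting with $L$ will commute with $B$ or $B^*$, so we start there. The function $c$ takes the same value at $p$ and $\bar p$. So the commutant of $B$ contains, besides multiplications such as $M_z$, the reflection $(Du)(p)=u(\bar p)$, which is isometric on $W$ and commutes with $B$ because $c(\bar p)=c(p)$. The lemma says that off $\pm1$ everything is a combination of these two kinds.

**Lemma 3.** Let $D$ be a bounded operator on $W$ commuting with $B$. Then there are continuous functions $a,b$ on $\mathbb T\setminus\{\pm1\}$ with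
$$(Du)(p)=a(p)u(p)+b(p)u(\bar p)\qquad(u\in W,\ p\ne\pm1).\tag{5}$$
If $b=0$ on a dense subset of $\mathbb T$, then $D=M_f$ with $f=D1\in W\subset C(\mathbb T)$, and $a=f$ on $\mathbb T\setminus\{\pm1\}$.

*Proof.* Let $s(e^{i\theta})=\sin\theta$, $d_1=D1$ and $d_2=Ds$. The functions $P(c)+sQ(c)$ with polynomials $P,Q$ form an algebra, since $s^2=1-c^2$, and it contains $z=c+is$ and $\bar z=c-is$. So every trigonometric polynomial has the form $u=P(c)+sQ(c)=P(B)1+Q(B)s$. As $D$ commutes with $B$,
$$Du=P(B)d_1+Q(B)d_2=P(c)d_1+Q(c)d_2 .$$
Now $u(\bar p)=P(c(p))-s(p)Q(c(p))$. For $p\ne\pm1$ we have $s(p)\ne0$, and therefore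
$$P(c(p))=\tfrac12\bigl(u(p)+u(\bar p)\bigr),\qquad Q(c(p))=\frac{u(p)-u(\bar p)}{2s(p)} .$$
Substituting gives (5) for trigonometric polynomials, with
$$a=\tfrac12\Bigl(d_1+\frac{d_2}{s}\Bigr),\qquad b=\tfrac12\Bigl(d_1-\frac{d_2}{s}\Bigr),$$
which are continuous off $\pm1$. For fixed $p$ both sides of (5) depend continuously on $u\in W$, because $D$ and point evaluations are bounded. Since trigonometric polynomials are dense, (5) holds on $W$.

If $b=0$ on a dense set, then $b\equiv0$ on $\mathbb T\setminus\{\pm1\}$ by continuity. So $d_2/s=d_1$ there, and $a=d_1=f$. Thus $Du=fu$ off $\pm1$. Both sides are continuous on $\mathbb T$, so $Du=fu$ everywhere. $\square$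

## 7. The commutant of $L$

**Proposition 4.** If a bounded operator $C$ on $W\oplus W$ commutes with $L$, then
$$C=\begin{pmatrix}M_f&0\\ X&M_{\bar f}^{\,*}\end{pmatrix}$$
for some bounded operator $X$ on $W$ and some $f\in W\subset C(\mathbb T)$ such that $M_f$ and $M_{\bar f}$ are bounded on $W$.

Write $C=\begin{pmatrix}C_1&Y\\ X&C_2\end{pmatrix}$. Then
$$CL=\begin{pmatrix}C_1B+YJ&YB^*\\ XB+C_2J&C_2B^*\end{pmatrix},\qquad LC=\begin{pmatrix}BC_1&BY\\ JC_1+B^*X&JY+B^*C_2\end{pmatrix}.$$

**Step 1: the upper right corner vanishes.** The $(1,2)$ entries give $YB^*=BY$. The kernels $k_p$ are eigenvectors of $B^*$, so $u=Yk_p$ satisfies $Bu=YB^*k_p=c(p)u$, that is, $(c-c(p))u=0$. Hence $u$ vanishes off $\{p,\bar p\}$, and by continuity $u=0$. Since the $k_p$ span a dense subspace, $Y=0$.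

**Step 2: the remaining equations in weak form.** We rewrite the $(2,1)$ equation so that it can be tested on functions. With $Y=0$ the other entries say
$$C_1B=BC_1,\qquad C_2B^*=B^*C_2,\qquad XB-B^*X=JC_1-C_2J .$$
Put $D=C_2^*$, which commutes with $B$. For $u,v\in W$ and real $\gamma$, we subtract and add $\gamma X$ on the left side of the third equation and pair with $v$:
$$\langle X(B-\gamma)u,v\rangle-\langle Xu,(B-\gamma)v\rangle=\langle JC_1u,v\rangle-\langle Ju,Dv\rangle .\tag{6}$$
Let $a_1,b_1$ and $a_D,b_D$ be the functions of Lemma 3 for $C_1$ and $D$.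

In the $2\times2$ matrix of Section 1 the scalar $\beta$ commutes with the entry $x$ in the place of $X$, so the left side is $0$ and the $(2,1)$ entry directly links the two diagonal entries of $C$. Here $X$ is an unknown operator and the left side need not be zero. To make it small we would like $u$ and $v$ to be eigenvectors of $B$ with eigenvalue $\gamma$. But $B$ has none: $(c-\gamma)u=0$ forces $u=0$, as in Step 1. So we use approximate eigenvectors, namely tall narrow tents.

**Step 3: tents make the left side of (6) tend to zero.** For $p\in\mathbb T$ and $0<\varepsilon<1$ let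
$$u_{p,\varepsilon}(q)=\max\bigl(0,\,1-d(p,q)/\varepsilon\bigr),$$
where $d$ is arc length. The support is an arc of length $2\varepsilon$, so $\|u_{p,\varepsilon}\|_{L^2}^2\le\frac{2\varepsilon}{2\pi}\le\varepsilon$. The derivative has modulus $1/\varepsilon$ almost everywhere on this arc and is zero elsewhere, so $\|u_{p,\varepsilon}\|_{H^1}^2\le\varepsilon+\varepsilon^{-1}\le2\varepsilon^{-1}$. By (1),
$$\|u_{p,\varepsilon}\|^2\le\varepsilon^{1/4}(2\varepsilon^{-1})^{3/4}\le2\varepsilon^{-1/2}.$$
So the norms of the tents may grow. We compare with $g=(c-c(p))u_{p,\varepsilon}=(B-c(p))u_{p,\varepsilon}$. On the support $|c-c(p)|\le\varepsilon$, because $|c'|\le1$. Hence $\|g\|_{L^2}^2\le\varepsilon^2\cdot\varepsilon=\varepsilon^3$. Also $|g'|\le|c'|\,u_{p,\varepsilon}+|c-c(p)|\,|u_{p,\varepsilon}'|\le1+\varepsilon\cdot\varepsilon^{-1}=2$ almost everywhere, so $\|g\|_{H^1}^2\le\varepsilon^3+4\varepsilon\le5\varepsilon$. By (1),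
$$\|(B-c(p))u_{p,\varepsilon}\|^2\le(\varepsilon^3)^{1/4}(5\varepsilon)^{3/4}\le5\varepsilon^{3/2}.$$

Let $p\ne\pm1$, $q\in\{p,\bar p\}$, $\gamma=c(p)=c(q)$, $u=u_{p,\varepsilon}$ and $v=u_{q,\varepsilon}$. Each of the two terms on the left of (6) is at most $\|X\|\sqrt{5\varepsilon^{3/2}\cdot2\varepsilon^{-1/2}}=\|X\|\sqrt{10\,\varepsilon}$. So the left side is at most $2\|X\|\sqrt{10\,\varepsilon}$ in modulus, and it tends to $0$ as $\varepsilon\to0$.

This explains the exponent in the norm of $W$. With weight $(1+n^2)^{s}$, $0<s\le1$, the same estimates give $\|u\|^2\le2\varepsilon^{1-2s}$ and $\|g\|^2\le5\varepsilon^{3-2s}$, and the bound becomes $2\|X\|\sqrt{10}\,\varepsilon^{2-2s}$. It tends to zero precisely for $s<1$, while the Cauchy–Schwarz argument for point evaluations needs $\sum(1+n^2)^{-s}<\infty$, that is, $s>1/2$. The value $3/4$ lies in the middle.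

**Step 4: the limit of the right side of (6).** The tents pick out single terms of the sum (2). Keep $p\neq\pm1$, $q\in\{p,\bar p\}$ and $u,v$ as above. Then
$$\langle JC_1u,v\rangle=\sum_n2^{-n}e^{-in/2}(C_1u)(z_n)\,v(z_n).$$
For small $\varepsilon$ the support of $v$ lies in a fixed compact neighborhood of $q$ avoiding $\pm1$. There $a_1$ and $b_1$ are bounded, and $0\le u,v\le1$, so by (5) the products $(C_1u)(z_n)v(z_n)$ are bounded uniformly in $n$ and in small $\varepsilon$. If $z_n\ne q$, then $v(z_n)=0$ as soon as $\varepsilon<d(q,z_n)$, so the $n$-th product tends to $0$. If $z_m=q$, then $v(z_m)=1$ and the $m$-th product is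
$$(C_1u)(q)=a_1(q)u(q)+b_1(q)u(\bar q).$$
For small $\varepsilon$ this is $a_1(q)$ if $p=q$ (then $u(q)=1$, $u(\bar q)=0$), and $b_1(q)$ if $p=\bar q\neq q$ (then $u(q)=0$, $u(\bar q)=1$). The weights $2^{-n}$ are summable, so dominated convergence applies. The limit of $\langle JC_1u,v\rangle$ is $0$ if $q\notin\Theta$. If $q=z_m$, it is $2^{-m}e^{-im/2}a_1(z_m)$ when $p=q$ and $2^{-m}e^{-im/2}b_1(z_m)$ when $p=\bar q$.

In the same way,
$$\langle Ju,Dv\rangle=\sum_n2^{-n}e^{-in/2}u(z_n)\overline{(Dv)(z_n)},$$
where now $u$ is concentrated at $p$ and $(Dv)(p)=a_D(p)v(p)+b_D(p)v(\bar p)$. The limit is $0$ if $p\notin\Theta$. If $p=z_m$, it is $2^{-m}e^{-im/2}\,\overline{a_D(z_m)}$ when $q=p$ and $2^{-m}e^{-im/2}\,\overline{b_D(z_m)}$ when $q=\bar p$.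

**Step 5: three choices of $(p,q)$.** We let $\varepsilon\to0$ in (6), recall that $\bar z_m\notin\Theta$, and divide by $2^{-m}e^{-im/2}\ne0$. For every $m$:

- $p=q=z_m$ gives $a_1(z_m)=\overline{a_D(z_m)}$;
- $p=\bar z_m$, $q=z_m$ gives $b_1(z_m)=0$, since the second term has limit $0$;
- $p=z_m$, $q=\bar z_m$ gives $b_D(z_m)=0$, since the first term has limit $0$.

As $\Theta$ is dense, Lemma 3 yields $C_1=M_f$ and $D=M_g$ with $f,g\in W$, where $a_1=f$ and $a_D=g$ off $\pm1$. So $f=\bar g$ on $\Theta$, and by continuity $g=\bar f$ on $\mathbb T$. Therefore $M_f=C_1$ and $M_{\bar f}=D$ are bounded, and $C_2=D^*=M_{\bar f}^{\,*}$. This proves Proposition 4. $\square$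

The phases $e^{-in/2}$ cancel in Step 5. They made $JM_z=J^*$ true, and what $J$ imposes on the commutant is only that one continuous function $f$ governs both diagonal entries.

## 8. A winding number that would have to be $-\tfrac12$

For a continuous $h:\mathbb T\to\mathbb C\setminus\{0\}$ let $\operatorname{wind}h\in\mathbb Z$ be its winding number about $0$. It is additive on products, $\operatorname{wind}\bar h=-\operatorname{wind}h$, and $\operatorname{wind}z=1$.

**Theorem 5.** The operator $T=2I+L$ on $W\oplus W$ is invertible and similar to $T^*$, but it is not a product of two self-adjoint operators. On every infinite-dimensional Hilbert space $H$ there is an invertible operator that is similar to its adjoint but is not a product of two self-adjoint operators. So the conjecture is false on every infinite-dimensional $H$.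

**Step 1: the operator $T$ itself.** Invertibility and similarity were shown in Section 5. Suppose $T$ is a product of two self-adjoint operators. By Lemma 1 there is an invertible self-adjoint $S'$ with $TS'=S'T^*$. As noted at the end of Section 5, the invertible operator $C=S'S^{-1}$ commutes with $T$, hence with $L$. By Proposition 4,
$$S'=CS=\begin{pmatrix}M_f&0\\ X&M_{\bar f}^{\,*}\end{pmatrix}\begin{pmatrix}0&M_z\\ I&0\end{pmatrix}=\begin{pmatrix}0&M_{zf}\\ M_{\bar f}^{\,*}&XM_z\end{pmatrix}.$$
Since $S'$ is self-adjoint, its $(1,2)$ entry is the adjoint of its $(2,1)$ entry, so $M_{zf}=M_{\bar f}$. Applied to the constant function $1$, this says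
$$zf=\bar f\quad\text{on }\mathbb T,\tag{7}$$
the equation of Section 1, now with $f$ continuous. Moreover $f$ has no zeros: $C$ is surjective, so its first row shows that $M_f$ maps $W$ onto $W$, and $fu=1$ for some $u\in W$. Comparing winding numbers in (7), we get $1+\operatorname{wind}f=-\operatorname{wind}f$, so $2\operatorname{wind}f=-1$. This is impossible for an integer.

**Step 2: transfer to an arbitrary infinite-dimensional $H$.** The space $W\oplus W$ is separable and infinite-dimensional, so we may write $H\cong(W\oplus W)\oplus H'$ with a Hilbert space $H'$, possibly $\{0\}$. Let $\tilde T=T\oplus4I_{H'}$. It is invertible, and it is similar to $\tilde T^*=T^*\oplus4I_{H'}$ through $S\oplus I_{H'}$. The number $4$ is not in $\sigma(T)$: the operator $T-4=L-2$ is triangular with diagonal entries $B-2$ and $B^*-2$, which are invertible since $\|B\|<2$, and (4) applies. Suppose $X=(X_{ij})$ is self-adjoint and invertible with $\tilde TX=X\tilde T^*$. The $(1,2)$ entry says $TX_{12}=4X_{12}$, that is, $(T-4)X_{12}=0$, so $X_{12}=0$ and $X_{21}=X_{12}^*=0$. Hence $X=X_{11}\oplus X_{22}$,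 and $X_{11}$ is self-adjoint and invertible with $TX_{11}=X_{11}T^*$. This contradicts Step 1 by Lemma 1. So $\tilde T$ is not a product of two self-adjoint operators. $\square$

By Theorem 2, every invertible $S$ that intertwines one of these counterexamples with its adjoint satisfies $\sigma(S^*S^{-1})\supset\mathbb T$. For the $S$ of Section 5 we can see this directly:
$$S^*S^{-1}=\begin{pmatrix}0&I\\ M_z^*&0\end{pmatrix}\begin{pmatrix}0&I\\ M_{\bar z}&0\end{pmatrix}=\begin{pmatrix}M_{\bar z}&0\\ 0&M_z^*\end{pmatrix},$$
and $M_z^*k_p=\bar p\,k_p$ for every $p\in\mathbb T$.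

## 9. Counterexamples near the identity and along a trace-class perturbation

Recall that a norm-convergent sum of rank-one operators $\langle\cdot,x_n\rangle y_n$ with $\sum\|x_n\|\|y_n\|<\infty$ is trace class. The operator $J=\sum_n2^{-n}e^{-in/2}\langle\cdot,k_{z_n}\rangle k_{z_n}$ is of this kind, since $\|k_{z_n}\|\le\kappa$.

**Theorem 6.**

1. The conjecture holds on $H$ if and only if $\dim H<\infty$.
2. If $\dim H=\infty$, every norm neighborhood of $I$ contains an invertible operator with spectrum in $(0,\infty)$ that is similar to its adjoint but is not a product of two self-adjoint operators.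
3. For $0\le t\le1$ let $T_t=\begin{pmatrix}2+B&0\\ tJ&2+B^*\end{pmatrix}$ on $W\oplus W$. Each $T_t$ is invertible and similar to $T_t^*$, and $T_t-T_0$, where $T_0=(2+B)\oplus(2+B^*)$, is a trace-class operator of square zero. The operator $T_t$ is a product of two self-adjoint operators if and only if $t=0$.

**Proof of part 1.** The finite-dimensional case is the quoted fact, and it also follows from Theorem 2 and the remark after it. The infinite-dimensional case is Theorem 5.

**Proof of part 2.** We scale $L$ and shift by the identity. Write $H\cong(W\oplus W)\oplus H'$, and for real $\varepsilon\in(0,\frac12)$ consider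
$$T^{\varepsilon}=(I+\varepsilon L)\oplus(1+2\varepsilon)I_{H'} .$$

*Not a product.* Since $\|\varepsilon B\|<1$, the diagonal entries $I+\varepsilon B$ and $I+\varepsilon B^*$ are invertible, so $I+\varepsilon L$ and $T^\varepsilon$ are invertible. As $\varepsilon$ is real and nonzero, $(I+\varepsilon L)Y=Y(I+\varepsilon L)^*$ holds if and only if $LY=YL^*$, which holds if and only if $TY=YT^*$. So $S$ intertwines $I+\varepsilon L$ with its adjoint, $T^\varepsilon$ is similar to its adjoint through $S\oplus I_{H'}$, and by Step 1 of Theorem 5 and Lemma 1 no invertible self-adjoint $Y$ satisfies the equation. Finally $(I+\varepsilon L)-(1+2\varepsilon)=\varepsilon(L-2)$ is invertible, as seen in Step 2 of Theorem 5. So, if $X$ is self-adjoint and invertible with $T^\varepsilon X=X(T^\varepsilon)^*$, the $(1,2)$ entry gives $\varepsilon(L-2)X_{12}=0$, hence $X_{12}=0$ and $X_{21}=0$, and $X_{11}$ is an invertible self-adjoint solution for $I+\varepsilon L$, which does not exist. By Lemma 1, $T^\varepsilon$ is not a product of two self-adjoint operators.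

*Spectrum.* From $(n+k)^2\le2n^2+2k^2$ we get $1+(n+k)^2\le2(1+n^2)(1+k^2)$, so $\|M_{z^k}\|\le(2(1+k^2))^{3/8}$ on $W$. The Fourier coefficients of a smooth function $h$ decay faster than any power. So $\sum_k\hat h(k)M_{z^k}$ converges in norm, and evaluation at points shows that its sum is $M_h$. Hence multiplication by any smooth function is bounded on $W$. For $\lambda\notin[-1,1]$ the function $1/(c-\lambda)$ is smooth, and multiplication by it inverts $B-\lambda$. Thus $\sigma(B)\subset[-1,1]$. Taking adjoints, $\sigma(B^*)\subset[-1,1]$, and by (4) $\sigma(L)\subset[-1,1]$. Therefore $\sigma(T^\varepsilon)\subset[1-\varepsilon,1+\varepsilon]\cup\{1+2\varepsilon\}\subset(0,\infty)$.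

*Distance from $I$.* We have $\|T^\varepsilon-I\|\le\varepsilon\max(\|L\|,2)\to0$ as $\varepsilon\to0$.

**Proof of part 3.** Each $T_t$ is invertible by (4). The difference $T_t-T_0=\begin{pmatrix}0&0\\ tJ&0\end{pmatrix}$ has square zero and is trace class because $J$ is.

Let $t>0$ and $R=I\oplus tI$. Then $T_t=RT_1R^{-1}$ and $T_1=T$. So $T_t$ is similar to $T$, which is similar to $T^*$, which is similar to $T_t^*$. Suppose $T_tX=XT_t^*$ with $X$ self-adjoint and invertible. This reads $RTR^{-1}X=X(R^{-1})^*T^*R^*$. Multiplying by $R^{-1}$ on the left and $(R^{-1})^*$ on the right, we find that $X'=R^{-1}X(R^{-1})^*$ satisfies $TX'=X'T^*$. But $X'$ is self-adjoint and invertible, so this contradicts Theorem 5. By Lemma 1, $T_t$ is not a product of two self-adjoint operators.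

For $t=0$ take $X=\begin{pmatrix}0&I\\ I&0\end{pmatrix}$. Both $T_0X$ and $XT_0^*$ equal $\begin{pmatrix}0&2+B\\ 2+B^*&0\end{pmatrix}$. So $T_0$ is similar to $T_0^*$, and by Lemma 1 it is a product of two self-adjoint operators. $\square$

## 10. Even and odd numbers of copies

The obstruction is the odd number $1$ in $1+2\operatorname{wind}f=0$. With $n$ copies of $T$ the function $f$ becomes an $n\times n$ matrix function, and $1$ is replaced by $n$.

**Theorem 7.**

1. If $T$ is invertible and similar to $T^*$, then $T\oplus T$ is a product of two self-adjoint operators.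
2. For $T=2I+L$ as above, the direct sum $T^{(n)}$ of $n$ copies of $T$ ($1\le n<\infty$) is a product of two self-adjoint operators if and only if $n$ is even.

**Proof of part 1.** Let $TS=ST^*$ with $S$ invertible; then also $TS^*=S^*T^*$. The operator $X=\begin{pmatrix}0&S\\ S^*&0\end{pmatrix}$ is self-adjoint and invertible, and
$$(T\oplus T)X=\begin{pmatrix}0&TS\\ TS^*&0\end{pmatrix}=\begin{pmatrix}0&ST^*\\ S^*T^*&0\end{pmatrix}=X(T\oplus T)^* .$$
Lemma 1 applies, since $T\oplus T$ is invertible.

**Proof of part 2.** If $n$ is even, apply part 1 to $n/2$ pairs and take the direct sum of the factorizations.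

Now let $n$ be arbitrary and suppose $T^{(n)}$ is a product of two self-adjoint operators. By Lemma 1 there is an invertible self-adjoint $S'=(S'_{ij})$ with $T^{(n)}S'=S'T^{(n)*}$. Let $S^{(n)}$ be the direct sum of $n$ copies of $S$. As in Section 5, $C=S'(S^{(n)})^{-1}=(C^{ij})$ is invertible and commutes with $T^{(n)}$, so each entry satisfies $C^{ij}\in\{T\}'=\{L\}'$. By Proposition 4,
$$C^{ij}=\begin{pmatrix}M_{f_{ij}}&0\\ X_{ij}&M_{\bar f_{ij}}^{\,*}\end{pmatrix},\qquad S'_{ij}=C^{ij}S=\begin{pmatrix}0&M_{zf_{ij}}\\ M_{\bar f_{ij}}^{\,*}&X_{ij}M_z\end{pmatrix},$$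
with continuous $f_{ij}$. Self-adjointness means $S'_{ij}=(S'_{ji})^*$. The $(1,2)$ entry of the right side is the adjoint of the $(2,1)$ entry of $S'_{ji}$, namely $M_{\bar f_{ji}}$. So $zf_{ij}=\overline{f_{ji}}$ for all $i,j$, and the continuous matrix function $F=(f_{ij})$ satisfies
$$zF=F^*\quad\text{on }\mathbb T .\tag{8}$$

Next, $\det F$ has no zeros. The $i$-th first component of $C$ applied to a vector with first components $u_1,\dots,u_n\in W$ is $\sum_jf_{ij}u_j$, because the upper right corners of the $C^{ij}$ vanish. As $C$ is surjective, $u\mapsto Fu$ maps $W^n$ onto $W^n$. Solving $Fu=e_k$ for each constant basis vector $e_k$ and using the solutions as columns, we get a matrix function $U$ with $FU=I$ at every point. So $\det F\cdot\det U=1$.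

Taking determinants in (8), we get $z^n\det F=\overline{\det F}$. Comparing winding numbers of these continuous functions without zeros gives $n+\operatorname{wind}(\det F)=-\operatorname{wind}(\det F)$, that is, $n+2\operatorname{wind}(\det F)=0$. So $n$ is even. $\square$
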